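# Hamilton cycles in subgraphs of $G_{n,p}$ under a Chvátal-type degree condition

## 1. Random graphs, degree sequences, and a two-sided degree condition

**Binomial random graph.** $G_{n,p}$ is the random graph on $[n]=\{1,\dots,n\}$ in which each pair of vertices is joined independently with probability $p=p(n)$. For example, each of the 64 graphs on $[4]$ has probability $1/64$ in $G_{4,1/2}$.

**A.a.s.** Asymptotically almost surely means with probability tending to $1$ as $n\to\infty$. For example, $G_{n,1/2}$ a.a.s. has an edge, since it has none with probability $2^{-\binom n2}$. The notation $p\gg\log n/n$ means $pn/\log n\to\infty$. All logarithms are natural unless a base is shown.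

**Hamiltonian.** A graph is Hamiltonian if it has a cycle through all its vertices. A cycle is Hamiltonian, a star is not.

**Degree sequence.** The degree sequence of an $n$-vertex graph is $d_1\le d_2\le\dots\le d_n$, in non-decreasing order. The path on four vertices has $(1,1,2,2)$. All subgraphs $G\subseteq G_{n,p}$ below are spanning, so they have $n$ vertices and $n$ degrees.

**The condition $(\star)$.** Fix $0<\varepsilon<1/2$. We say that $G\subseteq G_{n,p}$ satisfies $(\star)$ if
$$\text{for all }1\le i<n/2:\qquad d_i\ge(i+\varepsilon n)p\quad\text{or}\quad d_{n-i-\varepsilon n}\ge(n-i+\varepsilon n)p .\tag{$\star$}$$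
The index $n-i-\varepsilon n$ is rounded to an integer by any convention, so the integer used differs from it by less than $1$. As $i<n/2$, the index exceeds $(\frac12-\varepsilon)n$, so for large $n$ it lies in $[1,n]$.

*Example with $p=1$.* Let $n=10$, $\varepsilon=1/10$. Then $(\star)$ reads: ($d_1\ge2$ or $d_8\ge10$), ($d_2\ge3$ or $d_7\ge9$), ($d_3\ge4$ or $d_6\ge8$), ($d_4\ge5$ or $d_5\ge7$). Take a clique on $b_1,\dots,b_6$ and an independent set $a_1,\dots,a_4$. Join $a_1$ and $a_2$ to all $b$'s except $b_1,b_2$, join $a_3$ to all except $b_3,b_4$, and join $a_4$ to all except $b_5,b_6$. Each $a_s$ has degree $4$. The vertices $b_1,b_2$ have degree $5+2=7$ and the other $b$'s have degree $5+3=8$. The degree sequence is $(4,4,4,4,7,7,8,8,8,8)$. For $i=1,2,3$ the first alternative holds. For $i=4$ the first fails ($d_4=4<5$) and the second holds ($d_5=7$).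

*Example inside $G_{n,p}$.* Let $\varepsilon=0.1$ and split $[n]$ into $A$ with $|A|=0.4n$ and $B$ with $|B|=0.6n$. From $G_{n,p}$ keep all edges inside $B$, keep each $A$–$B$ edge with probability $0.625$, and keep each edge inside $A$ with probability $0.1$, independently. Expected degrees are about $(0.375+0.04)np=0.415np$ in $A$ and $(0.6+0.25)np=0.85np$ in $B$. If $p\ge C\log n/n$ with $C$ large, Chernoff's bound gives a.a.s. that all degrees in $A$ lie in $[0.41np,0.42np]$ and all degrees in $B$ are at least $0.84np$. For $i\le0.31n$ the first alternative holds. For $0.31n<i\le0.4n$ the index $n-i-\varepsilon n\ge0.5n$ points at a vertex of $B$ (up to rounding, which is harmless), and $0.84\ge1.1-i/n$, so the second alternative holds. For $0.4n<i<0.5n$ the first alternative holds because $0.84\ge0.6$. At $i=0.4n$ the first alternative fails. So the second alternative really adds graphs.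

**Edge counts and neighborhoods.** For a graph $F$, $e_F(X,Y)=|\{(x,y)\in X\times Y:xy\in E(F)\}|$, so an edge inside $X\cap Y$ counts twice: if $xy$ is an edge, then $e_F(\{x,y\},\{x,y\})=2$. $N_G(S)$ is the set of vertices with at least one neighbor in $S$; if $S=\{x,y\}$ spans an edge, then $N_G(S)\supseteq S$. $\deg_G(v,M)$ is the number of neighbors of $v$ in $M$. We write $a\pm b$ for a number in $[a-b,a+b]$.

We can now pose the question. It comes from "Resilience of random graphs with respect to Hamiltonicity", https://homepages.inf.ed.ac.uk/mcryan/scm19/Condon19.pdf. There is a result of Condon, Espuny Díaz, Kim, Kühn and Osthus that uses only the first alternative: for every $\varepsilon>0$ there is $C>0$ such that for $p\ge C\log n/n$, a.a.s. every subgraph $G$ of $G_{n,p}$ with $d_i\ge(i+\varepsilon n)p$ for all $i<n/2$ is Hamiltonian. May we allow, for each $i$ separately, the second alternative instead? Precisely: is it true, for every fixed $0<\varepsilon<1/2$, that *for $p\gg\log n/n$, a.a.s. every subgraph $G$ of $G_{n,p}$ satisfying $(\star)$ is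 Hamiltonian*?

The answer is yes, for a slightly larger range of $p$.

**Theorem 1.** For every $0<\varepsilon<1/2$ there is $C=C(\varepsilon)$ such that, if $p=p(n)\ge C\log n/n$, then a.a.s. every (spanning) subgraph $G\subseteq G_{n,p}$ satisfying $(\star)$ is Hamiltonian.

If $p\gg\log n/n$, then $p\ge C(\varepsilon)\log n/n$ for all large $n$, so Theorem 1 answers the question. The proof does not use the quoted result. There is also a converse.

**Theorem 2.** Let $0<\varepsilon<1/2$. There is $C'$ such that for $p\ge C'\log n/n$, a.a.s. the following holds. Let $0\le d_1\le\dots\le d_n\le(1-\varepsilon)np$ be any sequence for which some $2\le i<n/2$ satisfies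
$$d_i\le(i-\varepsilon n)p\quad\text{and}\quad d_{n-i+1}\le(n-i-\varepsilon n)p .$$
Then $G_{n,p}$ has a non-Hamiltonian spanning subgraph whose ordered degree sequence $(D_j)$ satisfies $D_j\ge d_j$ for all $j$.

## 2. The complete graph, small indices, and a bottleneck

**The case $p=1$.** Recall Chvátal's theorem: a graph on $n\ge3$ vertices such that for all $i<n/2$ we have $d_i\ge i+1$ or $d_{n-i}\ge n-i$ is Hamiltonian. If $p=1$ and $\varepsilon n\ge1$, then $(\star)$ implies this. The first alternative gives $d_i\ge i+\varepsilon n$, hence $d_i\ge i+1$. In the second, the rounded index $r$ satisfies $r<n-i-\varepsilon n+1\le n-i$, so $d_{n-i}\ge d_r\ge n-i+\varepsilon n\ge n-i$. So Theorem 1 for $p=1$ is a consequence of Chvátal's theorem, and $(\star)$ is its scaled version with an error term.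

**Small $i$.** We will see that a.a.s. all degrees of $G_{n,p}$ are at most $(1+\varepsilon/2)np$. If $i<\varepsilon n/2$, then $(n-i+\varepsilon n)p>(1+\varepsilon/2)np$, so the second alternative cannot hold. Hence $d_i\ge(i+\varepsilon n)p$ for all $i<\varepsilon n/2$. In particular $i=1$ gives minimum degree at least $\varepsilon np$.

**A bottleneck.** Take disjoint sets $A$, $H$ with $|A|=i$ and $|H|=i-1$, and delete from $G_{n,p}$ all edges inside $A$ and all edges from $A$ to $V\setminus(A\cup H)$. On a Hamilton cycle, the successors of the vertices of $A$ would be $i$ distinct vertices of $N(A)\subseteq H$, which is impossible. Here $i$ vertices have degree about $(i-1)p$ and about $n-2i+1$ vertices have degree about $(n-i)p$. So both alternatives at $i$ just fail. The condition $(\star)$ should therefore be read as an expansion condition: it must rule out sets $S$ with $|N(S)|<|S|$. Lemma 2 makes this precise.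

## 3. Where rotations and random layers stop

**Rotations.** Take a longest path in $G$, fix one end $x_0$, and let $S$ be the set of other ends reachable by rotations. Pósa's lemma says $|N_G(S)\setminus S|\le2|S|-1$. This forces $S$ to grow as long as small sets expand by a factor $2$. But $|N_G(S)\setminus S|\ge2|S|$ is impossible once $3|S|>n$, so this argument never forces $|S|$ beyond about $n/3$. To close the path one needs a neighbor of $x_0$ in $S$. The vertex $x_0$ may have only about $\varepsilon np$ neighbors in $G$, and since $G$ was chosen with knowledge of $G_{n,p}$, nothing in the argument prevents all of them from lying outside $S$. The degree condition only gives expansion of the form $|N_G(S)|\ge|S|+\Theta(\varepsilon n)$ for large $S$. That is the strength needed for Hall's theorem, which suggests working with matchings.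

**Random layers.** Split $V$ into layers $V_1,\dots,V_q$. If consecutive layers have equal size and Hall's condition holds between them, perfect matchings between consecutive layers form about $n/q$ paths from $V_1$ to $V_q$ that cover everything. It remains to join ends to starts so that one cycle results. There are two obstacles.

*Obstacle 1: joining.* Suppose we reserve a set $R$, cover $V\setminus R$ by paths, and then join the paths through $R$. The vertices of $R$ that the joins do not use remain uncovered. Suppose instead that we build the joins inside $R$ first and return the unused vertices of $R$ to the layers. Then the paths are formed after the joins, and we do not know in advance which path end belongs to which path start. So the joins must be adjustable, for any pairing that may occur.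

*Obstacle 2: the number of layers.* An adjustable network will cost about $h\log h$ vertices per path, where $h$ is the length of a connection. In a sparse graph $h$ can be as large as order $\log n/\log\log n$, so $h\log h$ is of order $\log n$. The network must have at most a small fraction of $n$ vertices, so $n/q$ paths are affordable only if $q\ge C_1\log n$. Now let $p=C\log n/n$ and give the vertices uniform random labels in $[q]$. A vertex $v$ has degree at most $(1+\varepsilon/2)np$, so the probability that $v$ has no neighbor in a given layer is at least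
$$(1-1/q)^{(1+\varepsilon/2)np}\ge e^{-2(1+\varepsilon/2)np/q}\ge e^{-3np/q},$$
and $np/q\le C/C_1$ is bounded. So the expected number of vertices with no neighbor in the next layer is of order $n$, and one such vertex can already destroy the perfect matching. This is exactly where independent random layers fail.

## 4. Layers from the Local Lemma, strands, and switches

For Obstacle 2, the labels are chosen bit by bit: split into $4$ classes, then halve every class repeatedly. At each halving, the Local Lemma guarantees that *every* vertex sees its neighborhood split nearly evenly. The resulting labels are not independent, but the Local Lemma also controls the conditional law: prescribing the labels of a set $Z$ has probability at most $e^{|Z|/2}q^{-|Z|}$. The extra factor $e^{|Z|/2}$ is affordable in union bounds.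

For Obstacle 1, a *switch cycle* is a cycle $u_1v_1u_2v_2\cdots u_hv_h$ in $G$. It can be used in two states, with edges $u_iv_i$ or with edges $u_{i+1}v_i$. Both are perfect matchings of the same $2h$ vertices, so changing the state keeps all vertices covered. Regarded as $h$ tracks entering at the $u$'s and leaving at the $v$'s, state $0$ is the identity and state $1$ is a cyclic shift. For instance, with $h=3$, state $1$ sends $u_1\to v_3$, $u_2\to v_1$, $u_3\to v_2$. With about $\log h$ switch cycles in series on the same $h$ tracks we will be able to merge all cycles through these tracks into one, whatever the rest of the graph does.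

All connecting paths have the same number $h$ of edges. A switch cycle is made of two such paths with common ends, so it has $2h$ vertices and serves $h$ tracks.

## 5. Constants and probabilistic tools

$V=[n]$, $\Gamma=G_{n,p}$, and $n$ is large.

*Chernoff.* If $Z$ is a sum of independent indicators with mean $\mu$ and $0<t\le1$, then $\Pr(Z>(1+t)\mu)\le e^{-t^2\mu/3}$ and $\Pr(|Z-\mu|>t\mu)\le2e^{-t^2\mu/3}$.

*Hoeffding.* If $Z$ is a sum of $m$ independent indicators with mean $\mu$, then $\Pr(|Z-\mu|>t)\le2e^{-2t^2/m}$.

*Counting bound.* If $m>0$ and $m\ge Np$, then $\Pr(\mathrm{Bin}(N,p)\ge m)\le(eNp/m)^m$. Indeed the probability is at most $\binom N{\lceil m\rceil}p^{\lceil m\rceil}\le(eNp/\lceil m\rceil)^{\lceil m\rceil}$, and $t\mapsto(eNp/t)^t$ is non-increasing for $t\ge Np$.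

The constants are chosen in this order, each depending on earlier ones, so that all depend only on $\varepsilon$.

- Degree scale and vertex types: $T=\lceil8/\varepsilon\rceil$, $\gamma=\varepsilon/100$, $\rho=\varepsilon\gamma/100$, $w=1-\gamma-\rho$, $\eta=\rho/1000$.
- Reservoirs: $r_0=\lceil2/\varepsilon\rceil+2$, $c=2r_0-1$, $s_0=2(c+2)+1$, $\kappa=\rho/(2s_0)$.
- Expansion of small sets: $\theta_1=\kappa\varepsilon/4$, $c_1=\theta_1/16$, $\beta_0=\theta_1^2/(4e^3)$, $\beta=\beta_0/2$.
- Budgets and thresholds: $\sigma=\min(\beta_0/4,\varepsilon\kappa/16)$, $\delta=(\varepsilon/2e)^2$, $\eta_3=\min(\delta,\eta/2)$, $\eta'=\frac12\min(\beta,\eta\kappa)$.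
- Then $C_1$ is large, $D_0$ is large depending on $C_1$, and $C$ is large depending on all of these.

Let $q=2^k$ be the power of two with $C_1\log n\le q<2C_1\log n$. Put $n'=n/q$ (a real number; $n'\to\infty$) and $D=np/q=pn'$. Then $D\ge C/(2C_1)\ge D_0$. The number $n'$ is the typical size of a layer and $D$ the typical degree in $\Gamma$ into a layer.

Put $f=\lfloor c_1np/8\rfloor$, $a=\lceil\log n/\log(c_1np/2)\rceil+\lceil\log n/\log f\rceil$ and
$$h=2a+c+1=2a+2r_0,\tag{1}$$
which is even and at least $4$. For large $n$, both $c_1np/2$ and $f$ are at least $(np)^{1/2}$, so $a\le2+4\log n/\log(np)$ and $h\le C_2(1+\log n/\log(np))\le2C_2\log n/\log\log n$, with $C_2$ depending only on $\varepsilon$ and not on $C_1$. Hence $h=o(\log n)$, so $h=o(np)$ and $h=o(n')$. Also $h\le\log n$ for large $n$, so $\log_2h\le\log\log n/\log2$ and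
$$h\log_2h\le C_3\log n,\qquad C_3=2C_2/\log2.\tag{2}$$
As $C_3$ does not depend on $C_1$, we may choose $C_1\ge32C_3/\sigma$. All uses of "$n$ large" below depend only on $\varepsilon$ and the constants.

## 6. Four typical properties of $\Gamma$

This section collects everything we need about the random graph. The last property is a weighted sum instead of a statement about all pairs. For sets as small as a layer, with $D$ bounded, a union bound over all pairs of sets fails. But a pair is harmful only if it lies inside two adjacent layers, and the weight bounds the probability of that.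

**Lemma 1.** A.a.s. the following hold.

- $(\Gamma1)$ $\Delta(\Gamma)\le(1+\varepsilon/2)np$.
- $(\Gamma2)$ With $\theta=\theta_1$: for all nonempty $X,Y\subseteq V$ with $|Y|\le\min(c_1np|X|,\beta_0n)$ we have $e_\Gamma(X,Y)<\theta np|X|$.
- $(\Gamma3)$ $e_\Gamma(X,Y)\le(1+\eta)p|X||Y|$ for all disjoint $X,Y$ with $|X|,|Y|\ge\eta'n$.
- $(\Gamma4)$ Let $\mathfrak B_3$ be the set of disjoint pairs $(X,Y)$ with $\eta_3n'\le|X|,|Y|\le2n'$ and $e_\Gamma(X,Y)>(1+\eta)p|X||Y|$. Let $\mathfrak B_4$ be the set of disjoint pairs with $1\le|X|=|Y|\le\delta n'$ and $e_\Gamma(X,Y)\ge\frac\varepsilon2D|X|$. Then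
$$\Psi(\Gamma):=\sum_{(X,Y)\in\mathfrak B_3\cup\mathfrak B_4}3q\,e^{(|X|+|Y|)/2}q^{-|X|-|Y|}\le\tfrac12.\tag{3}$$

**Step 1: maximum degree.** A degree is dominated by $\mathrm{Bin}(n,p)$, so by Chernoff with $t=\varepsilon/2$ a given vertex violates $(\Gamma1)$ with probability at most $e^{-\varepsilon^2np/12}\le n^{-2}$ if $C\ge24/\varepsilon^2$. Sum over $n$ vertices.

**Step 2: large sets.** For a given pair, $(\Gamma3)$ fails with probability at most $e^{-\eta^2p\eta'^2n^2/3}$. There are at most $4^n$ pairs, and $np\to\infty$.

**Step 3: small sets expand.** Let $|X|=x$. Put $b=\lfloor\min(c_1npx,\beta_0n)\rfloor$. Since $1\le|Y|\le b<n$, and enlarging $Y$ only increases $e_\Gamma(X,Y)$, we may assume $|Y|=b\ge1$. If $e_\Gamma(X,Y)\ge\theta npx$, then at least $\mu=\theta npx/2$ distinct edges lie among at most $xb$ pairs, as each edge is counted at most twice. We have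
$$\frac{exbp}{\mu}=\frac{2eb}{\theta n}\le\frac{2e\beta_0}\theta=\frac{\theta}{2e^2}<1,$$
so by the counting bound this has probability at most $(2eb/\theta n)^\mu$. Moreover $b/n\le\theta^2/(4e^3)$ is equivalent to $en/b\le(\theta n/2eb)^2$, so $\log(en/b)\le2\log(\theta n/2eb)$; and $\log(\theta n/2eb)\ge\log(2e^2/\theta)\ge1$. There are at most $(en)^x$ sets $X$ and at most $(en/b)^b$ sets $Y$. Using $b\le c_1npx$, and $x\log(en)\le2x\log n\le\frac\theta8npx$ for $C\ge16/\theta$, the logarithm of the union bound over $X,Y$ with given $x$ is at most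
$$x\log(en)+b\log\tfrac{en}b-\tfrac{\theta npx}2\log\tfrac{\theta n}{2eb}\le npx\log\tfrac{\theta n}{2eb}\Big(\tfrac\theta8+2c_1-\tfrac\theta2\Big)\le-\tfrac\theta4npx,$$
because $2c_1=\theta/8$. Summing $e^{-\theta npx/4}$ over $x\ge1$ gives $o(1)$.

**Step 4: the $\mathfrak B_3$ part of $\Psi$.** The number of pairs with $|X|=x$, $|Y|=y$ is at most $(en/x)^x(en/y)^y$, and $(en/x)^xe^{x/2}q^{-x}=(e^{1.5}n'/x)^x$. For $\eta_3n'\le x\le2n'$ the base is larger than $1$ and at most $e^{1.5}/\eta_3$. So by Chernoff the expectation of the $\mathfrak B_3$ part is at most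
$$\sum_{\eta_3n'\le x,y\le2n'}3q\Big(\tfrac{e^{1.5}n'}x\Big)^x\Big(\tfrac{e^{1.5}n'}y\Big)^ye^{-\eta^2pxy/3}\le3qn^2\exp\big(4n'\log(e^{1.5}/\eta_3)-\eta^2\eta_3^2Dn'/3\big),$$
where we used $pxy\ge p\eta_3^2n'^2=\eta_3^2Dn'$. For $D\ge D_0$ the exponent is at most $-n'$, and $n'\ge n/(2C_1\log n)$, so this is $o(1)$.

**Step 5: the $\mathfrak B_4$ part of $\Psi$.** In this step put $\theta=\varepsilon/2$, so that $\delta=(\theta/e)^2$. For $|X|=|Y|=x\le\delta n'$ the counting bound gives
$$\Pr(e_\Gamma(X,Y)\ge\theta Dx)\le\Big(\frac{ex^2p}{\theta Dx}\Big)^{\theta Dx}=\Big(\frac{ex}{\theta n'}\Big)^{\theta Dx},$$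
the base being less than $1$. From $x/n'\le(\theta/e)^2$ we get $ex/(\theta n')\le(x/n')^{1/2}$. Also $n'/x\ge1/\delta=4e^2/\varepsilon^2\ge16e^2\ge e^3$, so $(e^{1.5}n'/x)^2\le(n'/x)^3$. Hence the expectation of the $\mathfrak B_4$ part is at most
$$\sum_{1\le x\le\delta n'}3q\Big[\Big(\tfrac{e^{1.5}n'}x\Big)^2\Big(\tfrac x{n'}\Big)^{\theta D/2}\Big]^x\le\sum_{1\le x\le\delta n'}3q\Big(\tfrac x{n'}\Big)^{(\theta D/2-3)x}\le\sum_{1\le x\le\delta n'}3q\Big(\tfrac x{n'}\Big)^{\theta Dx/4}$$
for $D\ge12/\theta$. The terms with $x\le\sqrt{n'}$ sum to at most $3q\sum_{x\ge1}n'^{-\theta Dx/8}=o(1)$ if $\theta D_0/8\ge3$. The others sum to at most $3qn'\delta^{\theta D\sqrt{n'}/4}=o(1)$. So $\mathbb E\Psi=o(1)$, and Markov's inequality gives $(\Gamma4)$. $\square$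

**From now on fix $\Gamma$ satisfying Lemma 1 and any $G\subseteq\Gamma$ satisfying $(\star)$.** We show deterministically, for $n$ large, that $G$ is Hamiltonian. Any further randomness is ours.

## 7. The degree condition as an expansion condition

**Minimum degree.** By $(\Gamma1)$, the second alternative of $(\star)$ for $i=1$ fails, since $(n-1+\varepsilon n)p>(1+\varepsilon/2)np$ for $n$ large. So $\delta(G)\ge\varepsilon np$.

For $0\le t\le2T$ let $U_t=\{v:\deg_G(v)\ge\frac tTnp\}$; so $U_0=V$. In the second example of Section 1 ($\varepsilon=0.1$, $T=80$) the set $U_{40}$ of vertices of degree at least $np/2$ is $B$. These $2T+1$ sets record the degree sequence with precision $np/T$, and a random sample of vertices that gets the right share of each $U_t$ inherits $(\star)$ approximately.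

The next lemma turns $(\star)$ into expansion from $P$ to $Q$, where $P$ and $Q$ are two such samples of density $\pi$. It is the only place where $(\star)$ is used beyond the minimum degree. The two alternatives act from opposite sides. In the first, $S$ must contain vertices of high degree, which need many neighbors. In the second, there are many vertices in $Q$ whose degree into $P$ is so high that they cannot all avoid $S$.

**Lemma 2.** Let $0<\pi\le1$ and let $P,Q\subseteq V$ be disjoint, $\pi n\to\infty$, with

1. $|U_t\cap P|,|U_t\cap Q|=(|U_t|/n\pm\eta)\pi n$ for $0\le t\le2T$;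
2. $\deg_G(v,Q)\ge(1-\eta)\pi\deg_G(v)$ for $v\in P$ and $\deg_G(v,P)\ge(1-\eta)\pi\deg_G(v)$ for $v\in Q$;
3. $e_\Gamma(X,Y)\le(1+\eta)p|X||Y|$ for $X\subseteq P$, $Y\subseteq Q$ with $|X|,|Y|\ge\eta\pi n$.

If $S\subseteq P$, $|S|=x\pi n$ and $\varepsilon/8\le x\le1/2$, then (for $n$ and $\pi n$ large) $|N_G(S)\cap Q|\ge(x+\varepsilon/2)\pi n$.

**Step 1: choose the index at which to use $(\star)$.** Let $k_0=\lfloor(x-4\eta)n\rfloor$. As $\eta$ is far smaller than $\varepsilon$, $1\le k_0<n/2$ and $x-5\eta\le k_0/n\le x-4\eta$. Note $1/T\le\varepsilon/8$. Condition 1 with $t=0$ says $|P|,|Q|=(1\pm\eta)\pi n$.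

**Step 2: the first alternative, $d_{k_0}\ge(k_0+\varepsilon n)p$.** Let $t=\lfloor T(k_0/n+\varepsilon)\rfloor\le T$. Vertices outside $U_t$ have degree less than $\frac tTnp\le(k_0+\varepsilon n)p\le d_{k_0}$, so there are fewer than $k_0$ of them. By condition 1,
$$|P\setminus U_t|\le(1+\eta)\pi n-(1-k_0/n-\eta)\pi n=(k_0/n+2\eta)\pi n\le(x-2\eta)\pi n.$$
So $S'=S\cap U_t$ has $|S'|\ge2\eta\pi n$. By condition 2, each $v\in S'$ has at least
$$(1-\eta)\pi\Big(\frac{k_0}n+\varepsilon-\frac1T\Big)np\ge\pi\Big(x+\varepsilon-\frac1T-7\eta\Big)np$$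
neighbors in $Q$. Suppose $|N_G(S)\cap Q|<(x+\varepsilon/2)\pi n$. Enlarge this set within $Q$ to a set $Y'$ of size $\lceil(x+\varepsilon/2)\pi n\rceil$, which is possible because $x+\varepsilon/2\le3/4$ and $|Q|\ge(1-\eta)\pi n$. Condition 3 for $S'$ and $Y'$ gives
$$|S'|\pi\Big(x+\varepsilon-\frac1T-7\eta\Big)np\le(1+\eta)p|S'||Y'|\le|S'|\pi np\Big(x+\frac\varepsilon2+2\eta\Big)$$
for $\pi n$ large. So $\frac\varepsilon2\le\frac1T+9\eta$, which is false.

**Step 3: the second alternative, $d_r\ge(n-k_0+\varepsilon n)p$ with $r$ the rounding of $n-k_0-\varepsilon n$.** As $r<n-k_0-\varepsilon n+1$, at least $n-r+1\ge k_0+\varepsilon n$ vertices have degree at least $(n-k_0+\varepsilon n)p$. Let $t=\lfloor T(1-k_0/n+\varepsilon)\rfloor\le2T$. These vertices lie in $U_t$, so by condition 1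
$$|U_t\cap Q|\ge(k_0/n+\varepsilon-\eta)\pi n\ge(x+\varepsilon-6\eta)\pi n.$$
Each $v\in U_t\cap Q$ satisfies
$$\deg_G(v,P)\ge(1-\eta)\pi\Big(1-\frac{k_0}n+\varepsilon-\frac1T\Big)np\ge\pi\Big(1-x+\varepsilon-\frac1T\Big)np,$$
because $1-k_0/n\ge1-x+4\eta$ and the factor $1-\eta$ costs at most $2\eta$. Let $Y_0$ be the set of $v\in U_t\cap Q$ with no neighbor in $S$. All $P$-neighbors of $Y_0$ lie in $P\setminus S$, and $\eta\pi n\le|P\setminus S|\le(1-x+\eta)\pi n$. If $|Y_0|\ge\eta\pi n$, condition 3 for $P\setminus S$ and $Y_0$ gives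
$$1-x+\varepsilon-\frac1T\le(1+\eta)(1-x+\eta)\le1-x+4\eta,$$
which is false. So $|Y_0|<\eta\pi n$ and $|N_G(S)\cap Q|\ge(x+\varepsilon-7\eta)\pi n\ge(x+\varepsilon/2)\pi n$. $\square$

## 8. Types and labels by repeated halving

Each vertex receives a *type* $W$, $J$ or $R$ and a *label* in $[q]$. The label is the number of its layer. Type $W$ is the bulk. Type $J$ provides edges inside layers, to correct layer sizes. Type $R$ is the place for the network. A *reservoir set* is a subset of $R$ for one purpose in the network.

**Lemma 3.** There are a partition $V=W\cup J\cup R$, a labeling $\lambda:V\to[q]$ (write $V_j=\lambda^{-1}(j)$, $W_j=W\cap V_j$, etc.; $w_W=w$, $w_J=\gamma$, $w_R=\rho$), and pairwise disjoint reservoir sets $R^0$, $X_\iota,Y_\iota,Q_\iota^1,\dots,Q_\iota^c$ $(\iota=1,2)$ contained in $R$ and using only labels in $(q/4,3q/4]$, such that: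

- (P1) for all $v$, each type $\tau\in\{W,J,R\}$ and each $j'\in[q]$ with $|j'-\lambda(v)|\le1$: $\deg_G(v,\tau_{j'})=(1\pm\eta)w_\tau\deg_G(v)/q$;
- (P2) $|U_t\cap\tau_j|=(|U_t|/n\pm\eta)w_\tau n'$ for all $t\le2T$, $\tau$, $j$;
- (P3) $e_\Gamma(X,Y)\le(1+\eta)p|X||Y|$ for disjoint $X\subseteq V_j$, $Y\subseteq V_{j'}$, $|j-j'|\le1$, $|X|,|Y|\ge\eta_3n'$;
- (P4) $e_\Gamma(X,Y)<\frac\varepsilon2D|X|$ for $X\subseteq V_j$, $Y\subseteq V_{j\pm1}$, $1\le|X|=|Y|\le\delta n'$;
- (P5) for every reservoir set $M$: $\deg_G(v,M)\ge(1-\eta)\kappa\deg_G(v)$ for all $v\in V$, and $|U_t\cap M|=(|U_t|/n\pm\eta)\kappa n$ for all $t\le2T$.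

**Step 1: the Local Lemma and the law it conditions to.** We need both the existence statement and a bound for other events under the conditioning. Let finitely many events $A$ each be determined by some of a family of independent random bits. Write $A\sim B$ if $A\ne B$ share bits. Suppose $\Pr(A)\le x_A\prod_{B\sim A}(1-x_B)$ with $x_A\le\frac12$. *Claim:* $\Pr(A\mid\bigcap_{B\in\mathcal S}\bar B)\le x_A$ whenever $A\notin\mathcal S$. We use induction on $|\mathcal S|$. Let $\mathcal S_1=\{B\in\mathcal S:B\sim A\}$ and $\mathcal S_2=\mathcal S\setminus\mathcal S_1$. Then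
$$\Pr\Big(A\,\Big|\bigcap_{\mathcal S}\bar B\Big)\le\frac{\Pr(A\mid\bigcap_{\mathcal S_2}\bar B)}{\Pr(\bigcap_{\mathcal S_1}\bar B\mid\bigcap_{\mathcal S_2}\bar B)}.$$
The numerator is $\Pr(A)$, since $A$ shares no bits with the events in $\mathcal S_2$. If $\mathcal S_1=\emptyset$, the denominator is $1$. Otherwise, by the chain rule it is a product of factors $\Pr(\bar B\mid\cdots)$ in which the condition involves fewer than $|\mathcal S|$ events, so by induction it is at least $\prod_{\mathcal S_1}(1-x_B)$. So the quotient is at most $x_A$. All conditioning events have positive probability by the same induction. In particular $\Pr(\bigcap\bar A)>0$.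

Now let $E$ be any event determined by the bits, $\mathcal N$ the set of events sharing bits with $E$, and $\mathcal F$ the other ones. Then $E$ is independent of the events in $\mathcal F$, and the chain rule with the claim gives
$$\Pr\Big(E\,\Big|\bigcap\bar A\Big)\le\frac{\Pr(E\mid\bigcap_{\mathcal F}\bar A)}{\Pr(\bigcap_{\mathcal N}\bar A\mid\bigcap_{\mathcal F}\bar A)}\le\Pr(E)\prod_{A\in\mathcal N}(1-x_A)^{-1}.\tag{4}$$

**Step 2: types, quarters and reservoirs.** This step needs only concentration, since the classes are still of linear size. Independently, each vertex gets a type ($W,J,R$ with probabilities $w,\gamma,\rho$), a uniform quarter in $\{1,2,3,4\}$ (its *level-2 label*), and, if it has type $R$, one of $s_0$ subtypes uniformly. There are $2(c+2)+1=s_0$ reservoir sets, one per subtype. A reservoir set consists of the type-$R$ vertices of its subtype in quarters $2,3$. So each vertex lies in a given reservoir set with probability $\rho/(2s_0)=\kappa$, independently over vertices. Let $\mathfrak E_0$ be the event that (P5) holds, that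
$$\deg_G(v,\tau\cap V_g)=(1\pm\tfrac\eta4)w_\tau\deg_G(v)/4\quad\text{for all }v,\tau\text{ and quarters }g,$$
and that $|U_t\cap\tau\cap V_g|=(w_\tau|U_t|\pm\frac{\eta\rho}4n)/4$ for all $t,\tau,g$. The degree counts are binomial with means at least $\rho\varepsilon np/4$ and $\kappa\varepsilon np$ (as $w_\tau\ge\rho$). By Chernoff each fails with probability at most $2e^{-c'np}$ with $c'=c'(\varepsilon)>0$, and there are $O(n)$ of them. By Hoeffding, each of the $O(1)$ counts of a set $U_t$ fails with probability $e^{-\Omega(n)}$. As $np\ge C\log n$ with $C$ large, $\Pr(\mathfrak E_0)=1-o(1)$. If $\mathfrak E_0$ fails we stop.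

**Step 3: halving so that every vertex is satisfied.** Let $2\le r\le k-1$. Every vertex has a level-$r$ label in $[2^r]$; in Steps 3 to 5, $V_{c'}$ denotes a level-$r$ class, and $D_r=np/2^r=2^{k-r}D$. Each vertex with label $c'$ gets a bit $b$ and the new label $2c'-1+b$; for example, label $3$ at level 2 becomes $5$ or $6$ at level 3. Assume

$(B_r)$: for $v$ with label $c_v$, each type $\tau$ and each $c'\in[2^r]$ with $|c'-c_v|\le1$: $\deg_G(v,\tau\cap V_{c'})=(1\pm\varepsilon_r)w_\tau\deg_G(v)/2^r$,

where $\varepsilon_2=\eta/4$ and $\varepsilon_r\le\eta$. $(B_2)$ holds by $\mathfrak E_0$. Let $\xi_r=D_r^{-1/3}$. For uniform independent bits, let $A_v$ be the event that for some $\tau$ and some $|c'-c_v|\le1$ the number of vertices of $N=N_G(v)\cap\tau\cap V_{c'}$ with bit $1$ differs from $|N|/2$ by more than $\xi_r|N|/2$. As $|N|\ge(1-\eta)\rho\varepsilon D_r\ge\rho\varepsilon D_r/2$, Hoeffding bounds the failure for one $N$ by $2e^{-\xi_r^2|N|/2}$. There are at most $9$ choices of $(\tau,c')$, so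
$$\Pr(A_v)\le p_r:=18\exp\big(-\tfrac{\rho\varepsilon}4D_r^{1/3}\big).$$
If $D_0$ is large, $p_r\le D_r^{-4}$ for all $r<k$, since $D_r\ge D\ge D_0$.

By $(B_r)$ and $(\Gamma1)$, $A_v$ depends on at most $3(1+\eta)(1+\frac\varepsilon2)D_r\le9D_r$ bits. The bit of $z$ influences $A_v$ only if $v\in N_G(z)$ and the labels of $v,z$ differ by at most $1$; by $(B_r)$ for $z$, this is so for at most $9D_r$ vertices $v$. So each $A_v$ is related to at most $81D_r^2$ others. Since $162D_r^2p_r\le\frac12$,
$$2p_r(1-2p_r)^{81D_r^2}\ge2p_r(1-162D_r^2p_r)\ge p_r,$$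
and Step 1 applies with all $x_A=2p_r\le\frac12$. *Draw the bits from the uniform law conditioned on no $A_v$.* A new label at distance at most $1$ from that of $v$ lies in an old class at distance at most $1$ from that of $v$, and its part of $N_G(v)\cap\tau$ is $(1\pm\xi_r)|N|/2$ for the corresponding $N$. So $(B_{r+1})$ holds with error $(1\pm\varepsilon_r)(1\pm\xi_r)$, and we may take $\varepsilon_{r+1}=\varepsilon_r+2\xi_r$. As $\sum_r\xi_r\le D^{-1/3}\sum_{j\ge1}2^{-j/3}$ is as small as desired for $D\ge D_0$, all $\varepsilon_r\le\eta$. At level $k$ we obtain (P1). Labels in quarters $2,3$ have become labels in $(q/4,3q/4]$.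

**Step 4: the labels of a given set are nearly uniform.** An event prescribing the bits of a set $Z$ at stage $r$ has unconditioned probability $2^{-|Z|}$ and shares bits with at most $9D_r|Z|$ events $A_v$. By (4) and $(1-x)^{-1}\le e^{2x}$ for $x\le\frac12$, its conditional probability given the history is at most $2^{-|Z|}e^{36D_rp_r|Z|}$. For $D\ge D_0$, $\sum_{r<k}36D_rp_r\le36\sum_rD_r^{-3}\le\frac12$. The quarters contribute a factor $4^{-|Z|}$. Multiplying over stages, for any $Z\subseteq V$ and $\lambda_0:Z\to[q]$,
$$\Pr(\mathfrak E_0\wedge\lambda|_Z=\lambda_0)\le e^{|Z|/2}q^{-|Z|}.\tag{5}$$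

**Step 5: class sizes, (P2).** Fix $t,\tau$ and let $U=U_t\cap\tau$. Put $e_2=\eta\rho/4$, $\zeta_r^2=200D_rp_r+(n/2^r)^{-1/2}$ and $e_{r+1}=e_r+2\zeta_r$. Since $D_rp_r\le D_r^{-3}$ and $n/2^r=2^{k-r}n'$,
$$\sum_r\zeta_r\le\sum_r15D_r^{-3/2}+\sum_r(n/2^r)^{-1/4}\le15D^{-3/2}+6n'^{-1/4}\le\tfrac{\eta\rho}4$$
for $D\ge D_0$ and $n$ large, so $e_r\le\eta\rho$ for all $r\le k$. Suppose that at level $r$ every class satisfies $|U\cap V_{c'}|=(w_\tau|U_t|\pm e_rn)/2^r$; this is true for $r=2$ by $\mathfrak E_0$. Then $m=|U\cap V_{c'}|\le2n/2^r$. The number of vertices of $U\cap V_{c'}$ with bit $1$ deviates from $m/2$ by more than $\zeta_rn/2^r$ with unconditioned probability at most $2\exp(-2\zeta_r^2(n/2^r)^2/m)\le2\exp(-\zeta_r^2n/2^r)$. This event shares bits with at most $9D_rm\le18D_rn/2^r$ events $A_v$. By (4) its conditional probability is at most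
$$2\exp\big(-\zeta_r^2n/2^r+72D_rp_rn/2^r\big)\le2\exp\big(-(n/2^r)^{1/2}\big)\le2\exp(-n'^{1/2}).$$
If it occurs for no $c'$, the assumption holds at level $r+1$ with $e_{r+1}$, because $\zeta_rn/2^r=2\zeta_rn/2^{r+1}$. Over all $t,\tau,r,c'$ there are $O(q)$ such events, of total probability $o(1)$. If none occurs, the error at level $k$ is at most $\eta\rho n'\le\eta w_\tau n'$, which is (P2).

**Step 6: bad pairs avoid adjacent layers, (P3) and (P4).** By (P2) with $t=0$ and summation over types, all classes have size $(1\pm\eta)n'\le2n'$. So a pair violating (P3) lies in $\mathfrak B_3$, and one violating (P4) lies in $\mathfrak B_4$. For a given pair $(X,Y)$ there are at most $3q$ choices of $(j,j')$, and by (5) with $Z=X\cup Y$ each of the events $X\subseteq V_j$, $Y\subseteq V_{j'}$ has, together with $\mathfrak E_0$, probability at most $e^{(|X|+|Y|)/2}q^{-|X|-|Y|}$. So the probability that $\mathfrak E_0$ and (P2) hold but (P3) or (P4) fails is at most $\Psi(\Gamma)\le\frac12$. The total failure probability is at most $\frac12+o(1)<1$. $\square$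

Fix such an outcome. By (P2) with $t=0$,
$$|V_j|=(1\pm\eta)n',\quad|R_j|\le(1+\eta)\rho n',\quad|V_j\setminus W_j|\le(\gamma+\rho+2\eta)n'\le\tfrac\varepsilon{50}n',\quad w\ge1-\tfrac\varepsilon{90}.\tag{6}$$

## 9. Matchings between and inside layers

Let $L$ be the largest integer with $L\le(1-2\rho)n'$ and $L\equiv1\pmod{h-1}$; so $L\ge(1-2\rho)n'-h$. This will be the number of paths. The congruence is needed only for the network.

**Lemma 4.** Let $1\le j<q$, $W_j\subseteq O\subseteq V_j$, $W_{j+1}\subseteq N\subseteq V_{j+1}$, $|O|=|N|=L$. Then $G[O,N]$ has a perfect matching.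

**Step 1: expansion of sets of size at most $n'/2$.** Let $S\subseteq O$ with $1\le|S|\le n'/2$. We claim that $|N_G(S)\cap W_{j+1}|\ge|S|$, and that it is at least $|S|+\frac\varepsilon5n'$ if $|S|>\frac\varepsilon3n'$. By (P1) each $s\in S$ has at least $(1-\eta)w\varepsilon D\ge\frac\varepsilon2D$ neighbors in $W_{j+1}$.

- $|S|\le\delta n'$: if $|N_G(S)\cap W_{j+1}|<|S|$, enlarge this set inside $V_{j+1}$ to a set $Y$ of size $|S|$. Then $e_\Gamma(S,Y)\ge\frac\varepsilon2D|S|$ contradicts (P4).
- $\delta n'<|S|\le\frac\varepsilon3n'$: if $|N_G(S)\cap W_{j+1}|<\frac\varepsilon3n'$, enlarge it within $W_{j+1}$ to size $\lceil\frac\varepsilon3n'\rceil$. Both sets have size at least $\eta_3n'$, so (P3) gives $(1-\eta)w\varepsilon D|S|\le(1+\eta)p|S|(\frac\varepsilon3n'+1)$. As $pn'=D$, this is false. So the neighborhood has at least $\frac\varepsilon3n'\ge|S|$ vertices.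
- $\frac\varepsilon3n'<|S|\le\frac{n'}2$: let $S_0=S\cap W_j$; by (6), $|S_0|\ge|S|-\frac\varepsilon{50}n'\ge\frac\varepsilon4n'$. Let $S_1\subseteq S_0$ have size $\min(|S_0|,\lfloor wn'/2\rfloor)$. Apply Lemma 2 with $P=W_j$, $Q=W_{j+1}$, $\pi=w/q$, so $\pi n=wn'$. Its conditions 1 and 2 are (P2) and (P1), and condition 3 follows from (P3) because $\eta_3\le\eta/2\le\eta w$. Also $\frac\varepsilon8wn'\le|S_1|\le\frac12wn'$. We get $|N_G(S_1)\cap W_{j+1}|\ge|S_1|+\frac\varepsilon2wn'$. If $S_1=S_0$, this is at least $|S|-\frac\varepsilon{50}n'+\frac\varepsilon2wn'\ge|S|+\frac\varepsilon5n'$. Otherwise it is at least $\frac w2(1+\varepsilon)n'-1\ge\frac{n'}2+\frac\varepsilon5n'\ge|S|+\frac\varepsilon5n'$, where we used $w\ge1-\varepsilon/90$.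

By symmetry, the same holds from $N$ to $W_j$.

**Step 2: Hall's condition.** We verify $|N_G(S)\cap N|\ge|S|$ for all $S\subseteq O$. For $|S|\le n'/2$ it follows from Step 1, as $W_{j+1}\subseteq N$. Suppose $S\subseteq O$ with $|S|>n'/2$ violates it, and let $T_0=N\setminus N_G(S)$. Then $N_G(T_0)\cap O\subseteq O\setminus S$, and $|T_0|>L-|S|\ge|N_G(T_0)\cap O|$; in particular $T_0\ne\emptyset$. If $|T_0|\le n'/2$, this contradicts $|N_G(T_0)\cap W_j|\ge|T_0|$. If $|T_0|>n'/2$, take $T'\subseteq T_0$ with $|T'|=\lfloor n'/2\rfloor$. Then $|N_G(T')\cap W_j|\ge\lfloor n'/2\rfloor+\frac\varepsilon5n'>n'/2>L-|S|$, where the last step uses $L<n'$. But $N_G(T')\cap W_j\subseteq O\setminus S$ has at most $L-|S|$ elements, a contradiction. $\square$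

The layers do not all have the same size. We will correct this by contracting a few edges inside each layer: a layer of $7$ vertices in which $2$ disjoint edges are contracted has $2+3=5$ elements. The next lemma provides these edges.

**Lemma 5.** For every $j$ and every integer $0\le\Delta\le3\rho n'$, $G[J_j]$ contains a matching of size $\Delta$.

*Proof.* Otherwise a maximal matching of $G[J_j]$ has fewer than $3\rho n'$ edges. Let $Y$ be the set of vertices of $J_j$ that it does not cover. Then $Y$ contains no edge, $|J_j\setminus Y|<6\rho n'$, and $|Y|\ge(1-\eta)\gamma n'-6\rho n'\ge\frac\gamma2n'$. By (P1) each $y\in Y$ has at least $\frac12\gamma\varepsilon D$ neighbors in $J_j$, all in $J_j\setminus Y$. Enlarge $J_j\setminus Y$ within $V_j\setminus Y$ to size $\lceil6\rho n'\rceil$ (there is room, as $V_j\setminus Y\supseteq W_j$). Now (P3) with $j'=j$ gives $\frac12\gamma\varepsilon D|Y|\le(1+\eta)p|Y|\lceil6\rho n'\rceil\le7\rho D|Y|$, so $\frac12\gamma\varepsilon\le7\rho=\frac7{100}\varepsilon\gamma$, a contradiction. $\square$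

## 10. Many disjoint connections of the same length

Let $\mathrm{Res}_\iota=X_\iota\cup Y_\iota\cup Q_\iota^1\cup\dots\cup Q_\iota^c$.

To find all connections at once we use Haxell's theorem (Graphs Combin. 11 (1995) 245–248): *let $\mathcal H$ be a hypergraph on a disjoint union $\mathcal A\cup\mathcal B$ in which every edge has exactly one vertex in $\mathcal A$ and $h-1$ in $\mathcal B$; if for all nonempty $S\subseteq\mathcal A$ and all $B\subseteq\mathcal B$ with $|B|\le(2h-3)(|S|-1)$ some edge meets $S$ and avoids $B$, then there is a matching covering $\mathcal A$.* For $h=2$ the edges are ordinary edges of a bipartite graph, and the condition says that no set of $|S|-1$ vertices of $\mathcal B$ contains $N(S)$, that is, $|N(S)|\ge|S|$. This is Hall's condition.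

**Lemma 6.** Let $\iota\in\{1,2\}$ and let $(x_i,y_i)$, $i\in[\nu]$, be pairs with $x_i\ne y_i$ of vertices outside $\mathrm{Res}_\iota$, each vertex lying in at most two pairs, $\nu h\le\sigma n$. Then $G$ contains $x_i$–$y_i$ paths $P_i$ with exactly $h$ edges whose interiors lie in $\mathrm{Res}_\iota$ and are pairwise disjoint.

We drop the index $\iota$.

**Step 1: reduction to a single connection that avoids a set.** Take $\mathcal A=[\nu]$, $\mathcal B=\mathrm{Res}$, and as hyperedges all $\{i\}\cup\mathrm{int}(P)$ for $x_i$–$y_i$ paths $P$ with $h$ edges and interior in $\mathrm{Res}$. A matching covering $\mathcal A$ is what we want. So it suffices to show: *if $\emptyset\ne S\subseteq[\nu]$, $B\subseteq\mathrm{Res}$ and $|B|\le2h|S|$, then for some $i\in S$ there is an $x_i$–$y_i$ path with $h$ edges and interior in $\mathrm{Res}\setminus B$.* Fix such $S$ and $B$. Then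
$$|B|\le2h\nu\le2\sigma n\le\min\big(\tfrac12\beta_0n,\tfrac\varepsilon8\kappa n\big).\tag{7}$$

**Step 2: growth of reachable sets.** For a set $S'$ of vertices outside $\mathrm{Res}$ let $\Lambda_0(S')=S'$, and for $l\ge1$ let $\Lambda_l(S')$ be the set of $z$ for which there is a path $x,z_1,\dots,z_l=z$ with $x\in S'$ and $z_1,\dots,z_l\in X\setminus B$ (where $X=X_\iota$). For example, $\Lambda_1(\{x\})=(N_G(x)\cap X)\setminus B$. Call $x$ *good* if $|\Lambda_a(\{x\})|\ge\beta n$. We show:
$$\text{if }l<a,\ A\subseteq\Lambda_l(S'),\ |A|=z\ge1,\text{ then }|\Lambda_{l+1}(S')|\ge\min(c_1npz,\beta_0n)-|B|.\tag{8}$$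
Fix for each $u\in A$ a path $P_u$ as in the definition and let $Z=\bigcup_{u\in A}\big((N_G(u)\cap X)\setminus V(P_u)\big)$. By (P5), $\delta(G)\ge\varepsilon np$ and $a=o(np)$, each $u$ contributes at least $\frac{\kappa\varepsilon}2np-(a+1)\ge\theta_1np$ neighbors. So $e_\Gamma(A,Z)\ge\theta_1npz$, and $(\Gamma2)$ gives $|Z|>\min(c_1npz,\beta_0n)$. Each vertex of $Z\setminus B$ extends some $P_u$, so $Z\setminus B\subseteq\Lambda_{l+1}(S')$.

As $c_1np\beta\ge\beta_0$ for $n$ large, (8) and (7) show that for $l<a$
$$|\Lambda_l(S')|\ge\beta n\ \text{ implies }\ |\Lambda_{l+1}(S')|\ge\beta_0n-\tfrac12\beta_0n=\beta n.\tag{9}$$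

**Step 3: a large starting set contains a good vertex.** A single $x$ may be blocked by $B$, but not all vertices of a large set can be. *Claim: if $S'$ is a nonempty set of vertices outside $\mathrm{Res}$ with $|B|\le8h|S'|$, then some $x\in S'$ is good.* Let $s=|S'|$. As $h=o(np)$, $16h\le c_1np$ and $|B|\le\frac{c_1np}2s$. We first show, by induction on $l\le a$,
$$|\Lambda_l(S')|\ge\min\big((c_1np/2)^ls,\ \beta n\big).$$
For $l=0$ this is clear. If $|\Lambda_l(S')|\ge\beta n$, use (9). Otherwise $z=|\Lambda_l(S')|\ge(c_1np/2)^ls\ge s$, and (8) with $A=\Lambda_l(S')$ gives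
$$|\Lambda_{l+1}(S')|\ge\min\big(c_1npz-\tfrac{c_1np}2s,\ \beta_0n-\tfrac{\beta_0n}2\big)\ge\min\big(\tfrac{c_1np}2z,\ \beta n\big).$$
Hence $|\Lambda_{l_1}(S')|\ge\beta n$ for $l_1=\lceil\log n/\log(c_1np/2)\rceil$.

Now we shrink the starting set while going on. Suppose $|\Lambda_l(S'')|\ge\beta n$ and $l<a$. Split $S''$ into at most $f$ parts of size at most $\lceil|S''|/f\rceil$. Since $\Lambda_l(S'')$ is the union of the sets $\Lambda_l$ of the parts, some part $S'''$ has $|\Lambda_l(S''')|\ge\beta n/f$. As $f\le c_1np/8$, $c_1np\cdot\beta n/f\ge8\beta n\ge\beta_0n$, so (8) and (7) give $|\Lambda_{l+1}(S''')|\ge\beta n$. After $j$ such steps, starting from $S'$ and $l_1$, the set has size at most $\lceil s/f^j\rceil$. After $\lceil\log n/\log f\rceil$ steps we are at level $l_1+\lceil\log n/\log f\rceil=a$ and the set is a single vertex $x$ (once it is a single vertex, further steps keep it). So $|\Lambda_a(\{x\})|\ge\beta n$.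

**Step 4: a pair with both ends good.** If at least $|S|/2$ indices $i\in S$ had $x_i$ not good, these $x_i$ would form a set $S'$ with $|S'|\ge|S|/4$, because each vertex lies in at most two pairs. Then $|B|\le2h|S|\le8h|S'|$ contradicts the claim. The same holds for the $y_i$ with $Y_\iota$ in place of $X_\iota$. So some $i\in S$ has $x_i$ and $y_i$ both good, which gives $E_x\subseteq X_\iota\setminus B$ and $E_y\subseteq Y_\iota\setminus B$ of size at least $\beta n$, reached from $x_i$ and $y_i$ by paths with $a$ edges.

**Step 5: from linear size to more than half.** Let $F_1=(N_G(E_x)\cap Q^1)\setminus B$ and $F_{r+1}=(N_G(F_r)\cap Q^{r+1})\setminus B$. If $|N_G(E_x)\cap Q^1|<\frac\varepsilon2\kappa n$, enlarge this set within $Q^1$ to size $\lceil\frac\varepsilon2\kappa n\rceil$. Both sets have size at least $\eta'n$, and $(\Gamma3)$ with (P5) gives $(1-\eta)\kappa\varepsilon np\le(1+\eta)p(\frac\varepsilon2\kappa n+1)$, a contradiction. By (7), $|F_1|\ge\frac\varepsilon2\kappa n-\frac\varepsilon8\kappa n=\frac{3\varepsilon}8\kappa n$.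

Now apply Lemma 2 with $P=Q^r$, $Q=Q^{r+1}$, $\pi=\kappa$. Conditions 1 and 2 are (P5), and condition 3 is $(\Gamma3)$, as $\eta'\le\eta\kappa$. While $|F_r|\le\frac12\kappa n$,
$$|F_{r+1}|\ge|F_r|+\tfrac\varepsilon2\kappa n-|B|\ge|F_r|+\tfrac\varepsilon4\kappa n.$$
If $|F_r|>\frac12\kappa n$, applying Lemma 2 to a subset of size $\lfloor\kappa n/2\rfloor$ gives $|F_{r+1}|\ge(\frac12+\frac\varepsilon4)\kappa n$. Some $r\le\lceil2/\varepsilon\rceil+1$ has $|F_r|>\frac12\kappa n$: otherwise $|F_{\lceil2/\varepsilon\rceil+1}|\ge\frac{3\varepsilon}8\kappa n+\frac2\varepsilon\cdot\frac\varepsilon4\kappa n>\frac12\kappa n$. From then on the sizes stay at least $(\frac12+\frac\varepsilon4)\kappa n$. As $r_0=\lceil2/\varepsilon\rceil+2$, $|F_{r_0}|\ge(\frac12+\frac\varepsilon4)\kappa n$.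

**Step 6: meeting in the middle.** Symmetrically, starting from $E_y$ and going through $Q^c,Q^{c-1},\dots,Q^{r_0}$ (again $r_0$ steps, as $c=2r_0-1$), we obtain $F'_{r_0}\subseteq Q^{r_0}\setminus B$ of size at least $(\frac12+\frac\varepsilon4)\kappa n$. As $|Q^{r_0}|\le(1+\eta)\kappa n$, the sets $F_{r_0}$ and $F'_{r_0}$ intersect. Tracing back from a common vertex, we obtain a path from $x_i$ through $a$ vertices of $X_\iota$, one vertex of each of $Q^1,\dots,Q^c$, and $a$ vertices of $Y_\iota$ to $y_i$. It avoids $B$, and the sets are disjoint, so it is a path. It has $2a+c+1=h$ edges. $\square$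

## 11. Products of $h$-cycles

The switches will act as powers of $h$-cycles. We need a short list of $h$-cycles such that every permutation can be turned into a single $h$-cycle by multiplying with a suitable subset of the list. Products act right to left, and fixed points count as cycles.

**Lemma 7.** Every even permutation of $[h]$ is a product of two $h$-cycles.

For example, $(1\,2)(3\,4)=z\cdot z$ with $z=(1\,3\,2\,4)$.

*Proof.* We show by induction on $h\ge1$: for every $\alpha\in S_h$ there is an $h$-cycle $z$ such that $\alpha z$ has exactly one cycle if $\alpha$ is even and exactly two if $\alpha$ is odd. For even $\alpha$ this suffices, as $\alpha=(\alpha z)z^{-1}$. The case $h=1$ is trivial. Let $h\ge2$. Recall that multiplying by a transposition $(x\,y)$ merges the cycles of $x$ and $y$ if they differ, and splits the cycle if they coincide.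

**Case 1: $\alpha$ fixes a point**, without loss of generality $h$. Take $z'$ for $\alpha|_{[h-1]}$, which has the same parity, and put $z=z'(h\,x)$ with $x\in[h-1]$. Then $z$ is an $h$-cycle. As $\alpha z'$ fixes $h$, multiplying by $(h\,x)$ merges $h$ into the cycle of $x$, so $\alpha z=\alpha z'(h\,x)$ has as many cycles as $\alpha z'$ has on $[h-1]$.

**Case 2: $\alpha$ has no fixed point.** Let $y=\alpha^{-1}(h)$ and $\alpha'=\alpha(h\,y)$. Then $\alpha'(h)=\alpha(y)=h$, $\alpha'$ has parity opposite to $\alpha$, and $\alpha=\alpha'(h\,y)$. Take $z'$ for $\alpha'|_{[h-1]}$ and let $z=(h\,u)z'$ with $u\in[h-1]$ to be chosen; $z$ is an $h$-cycle. Now $\alpha z=\alpha'(h\,y)(h\,u)z'$ is conjugate to $z'\alpha'(h\,y)(h\,u)$. On $[h-1]$, $z'\alpha'$ is conjugate to $\alpha'z'$, so it has two cycles if $\alpha$ is even and one cycle if $\alpha$ is odd. Multiplying by $(h\,y)$ inserts $h$ into the cycle of $y$ and keeps the number of cycles. If $\alpha$ is even, choose $u$ in the cycle that does not contain $y$ (nor $h$): multiplying by $(h\,u)$ merges the two cycles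 into one. If $\alpha$ is odd, any $u$ splits the single cycle into two. $\square$

**Lemma 8.** Let $h\ge4$ be even and $K=2\lceil3\log_2h\rceil+1$ $(\le8\log_2h)$. There are $h$-cycles $\zeta_1,\dots,\zeta_K\in S_h$ such that for every $\pi\in S_h$ there is $s\in\{0,1\}^K$ for which $\pi\zeta_K^{s_K}\cdots\zeta_1^{s_1}$ is an $h$-cycle.

(Indeed $K\le6\log_2h+3\le8\log_2h$ because $\log_2h\ge2$.)

**Step 1: squaring the density of failures.** Let $\mathcal O$ be the set of odd permutations. As $h$ is even, all $(h-1)!$ $h$-cycles lie in $\mathcal O$, with density $(h-1)!/(h!/2)=2/h$. Let $\mathcal U_0\subseteq\mathcal O$ be the set of odd permutations that are not $h$-cycles. Given $\mathcal U_{i-1}$, let $\alpha$ be uniform in the set $A_h$ of even permutations. For each $\pi\in\mathcal U_{i-1}$ the product $\pi\alpha$ is uniform in $\mathcal O$, so $\mathbb E|\{\pi\in\mathcal U_{i-1}:\pi\alpha\in\mathcal U_{i-1}\}|=|\mathcal U_{i-1}|^2/|\mathcal O|$. Choose $\alpha_i$ with at most this value and let $\mathcal U_i$ be the resulting set. By induction $\mathcal U_i$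 is the set of $\pi\in\mathcal O$ for which no $\pi\alpha_i^{s_i}\cdots\alpha_1^{s_1}$ is an $h$-cycle: membership in $\mathcal U_{i-1}$ of $\pi$ handles $s_i=0$, and that of $\pi\alpha_i$ handles $s_i=1$. With $R_*=\lceil3\log_2h\rceil$, so that $2^{R_*}\ge h^3$,
$$|\mathcal U_{R_*}|\le\frac{h!}2\Big(1-\frac2h\Big)^{h^3}\le\frac{h!}2e^{-2h^2}<1,$$
so $\mathcal U_{R_*}=\emptyset$.

**Step 2: from even permutations to $h$-cycles, and parity.** By Lemma 7 write $\alpha_i=\zeta_{2i}\zeta_{2i-1}$ with $h$-cycles $\zeta_{2i},\zeta_{2i-1}$, and let $\zeta_K$ be any $h$-cycle; it is odd. Given $\pi$, use $s_K$ to make $\pi\zeta_K^{s_K}$ odd. By Step 1 there are exponents for $\alpha_{R_*},\dots,\alpha_1$ that produce an $h$-cycle; use the exponent of $\alpha_i$ as $s_{2i}=s_{2i-1}$. $\square$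

## 12. The switching network and the Hamilton cycle

**Step 1: first and last layer.** The network starts and ends here, so these layers are prepared before it is built. The labels $1$ and $q$ lie outside $(q/4,3q/4]$, so these layers contain no reservoir vertices. For $j\in\{1,q\}$ let $\Delta_j=|V_j|-L$; by (6), the bounds on $L$ and $h=o(n')$, $0\le\Delta_j\le3\rho n'$. Choose a matching of size $\Delta_j$ in $G[J_j]$ (Lemma 5). The *elements* of layer $j$ are the matching edges, ordered as $(y,y')$ with in-vertex $y$ and out-vertex $y'$, and the remaining single vertices (in-vertex $=$ out-vertex). There are exactly $|V_j|-\Delta_j=L$ elements. Let $\mathrm{In}_j,\mathrm{Out}_j$ be the sets of in- and out-vertices; both contain $W_j$. Write $\mathrm{Out}_q=\{z_1,\dots,z_L\}$ and $\mathrm{In}_1=\{b_1,\dots,b_L\}$.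

**Step 2: groups of lines and the size of the network.** The network has $L$ lines, line $\ell$ leading from $z_\ell$ towards $b_\ell$. Let $m=(L-1)/(h-1)$, an integer by the choice of $L$, and for $t\in[m]$ let
$$g_t=\{(t-1)(h-1)+1,\dots,(t-1)(h-1)+h\}.$$
These groups of $h$ lines cover $[L]$, consecutive groups share exactly one line, and nonconsecutive groups are disjoint. (With $h=4$, $L=10$: $\{1,2,3,4\},\{4,5,6,7\},\{7,8,9,10\}$.) Take $K,\zeta_1,\dots,\zeta_K$ from Lemma 8. Using $m\le2L/h$, $K+1\le2K$, $K\le8\log_2h$, (2), $L\le n'\le n/(C_1\log n)$ and $C_1\ge32C_3/\sigma$,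
$$(K+1)mh\cdot h\le4KLh\le32Lh\log_2h\le32C_3L\log n\le32C_3n/C_1\le\sigma n,\tag{10}$$
and likewise $2mKh\le4KL\le\sigma n$.

**Step 3: switch cycles.** For each $(t,k)\in[m]\times[K]$ choose two vertices of $R^0$, all distinct; this is possible as $2mK\le\sigma n\le(1-\eta)\kappa n\le|R^0|$. Apply Lemma 6 with $\iota=1$ to these pairs, each pair listed twice. This gives disjoint cycles $Z_{t,k}\subseteq G$ of length $2h$. Write $Z_{t,k}$ as $u_1v_1u_2v_2\cdots u_hv_h$, with superscript $t,k$ where needed and subscripts in $\mathbb Z_h$. Identify $g_t$ with $[h]$. Choose bijections $\phi_{t,k}:g_t\to\mathbb Z_h$ with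
$$\phi_{t,k}^{-1}\circ(i\mapsto i-1)\circ\phi_{t,k}=\zeta_k,\tag{11}$$
which is possible because $\zeta_k$ and $i\mapsto i-1$ are both $h$-cycles.

**Step 4: blocks.** The paths in this step carry the lines from switch to switch; we call them *blocks*. Apply Lemma 6 with $\iota=2$ to the following pairs, for each line $\ell$:

- from $v^{t,k}_{\phi_{t,k}(\ell)}$ to $u^{t,k+1}_{\phi_{t,k+1}(\ell)}$ for $\ell\in g_t$, $k<K$;
- from $z_\ell$ to $u^{t,1}_{\phi_{t,1}(\ell)}$, with $t$ the first group containing $\ell$;
- from $v^{t,K}_{\phi_{t,K}(\ell)}$ to $u^{t+1,1}_{\phi_{t+1,1}(\ell)}$ if $\ell\in g_t\cap g_{t+1}$;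
- from $v^{t,K}_{\phi_{t,K}(\ell)}$ to $b_\ell$, with $t$ the last group containing $\ell$.

All these vertices lie outside $\mathrm{Res}_2$: the $u$'s and $v$'s lie in $R^0\cup\mathrm{Res}_1$, and the $z_\ell,b_\ell$ have labels $q$ and $1$, which keeps them out of all reservoir sets even if they have type $R$. Each $u$-vertex is the end of exactly one pair, each $v$-vertex the start of exactly one pair, and each $z_\ell,b_\ell$ occurs once. The number of pairs is $(K-1)mh+2L+m-1\le(K+1)mh$, since $L=m(h-1)+1$ gives $2L+m-1=2mh-m+1\le2mh$. By (10), Lemma 6 applies. Let $I\subseteq R$ be the set of all vertices of the $Z_{t,k}$ and all interior vertices of blocks. All labels in $I$ lie in $(q/4,3q/4]$.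

**Step 5: the other layers and the strands.** Unused reservoir vertices now return to their layers. For $1<j<q$ let $\Delta_j=|V_j\setminus I|-L$. As $|I\cap V_j|\le|R_j|\le(1+\eta)\rho n'$, we have $0\le(\rho-3\eta)n'\le\Delta_j\le3\rho n'$. As in Step 1, contract a matching of size $\Delta_j$ in $G[J_j]$ (note $J\cap I=\emptyset$). This gives exactly $L$ elements covering $V_j\setminus I$, and sets $\mathrm{In}_j,\mathrm{Out}_j$ of size $L$ containing $W_j$. By Lemma 4, $G[\mathrm{Out}_j,\mathrm{In}_{j+1}]$ has a perfect matching for each $1\le j<q$. The union of these matchings and the contracted edges is a set of $L$ vertex-disjoint paths, the *strands*, each from $\mathrm{In}_1$ to $\mathrm{Out}_q$, covering exactly $V\setminus I$.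

**Step 6: a 2-factor for every state.** For a state $s=(s_{t,k})\in\{0,1\}^{m\times K}$ let $F_s\subseteq G$ be the union of all strands, all blocks, and for each $(t,k)$ the edges $u_iv_i$ ($i\in\mathbb Z_h$) of $Z_{t,k}$ if $s_{t,k}=0$, or the edges $u_{i+1}v_i$ if $s_{t,k}=1$. Orient strands from $\mathrm{In}_1$ to $\mathrm{Out}_q$, blocks as listed, and switch edges from $u$ to $v$. Then every vertex has in- and outdegree $1$: each $b_\ell$ ends a block and starts a strand, each $z_\ell$ ends a strand and starts a block, each $u$ ends a block and starts a switch edge, each $v$ ends a switch edge and starts a block, and all other vertices are interior to a strand or a block. A strand and a switch edge are each followed by a block, so every directed cycle contains a block and has more than $h\ge4$ vertices. So $F_s$ is a spanning union of vertex-disjoint cycles of $G$. *Every cycle meets some $Z_{t,k}$*: it contains a block, which ends at a vertex of some $Z_{t,k}$ or at some $b_\ell$; in the latter case a strand follows, and then a block leading from some $z_{\ell'}$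 to a switch cycle.

**Step 7: merging all cycles through one gadget.** *Gadget $t$* consists of the $Z_{t,k}$, $k\in[K]$, and the blocks between $Z_{t,k}$ and $Z_{t,k+1}$. Its entries are $e_\ell=u^{t,1}_{\phi_{t,1}(\ell)}$ and its exits are $f_\ell=v^{t,K}_{\phi_{t,K}(\ell)}$, $\ell\in g_t$. At $Z_{t,k}$, track $\ell$ enters at $u_{\phi(\ell)}$ (with $\phi=\phi_{t,k}$). It leaves from $v_{\phi(\ell)}$, on track $\ell$, if $s_{t,k}=0$; and from $v_{\phi(\ell)-1}$, by (11) on track $\zeta_k(\ell)$, if $s_{t,k}=1$. So inside gadget $t$, $F_s$ consists of disjoint paths covering the gadget, from $e_\ell$ to $f_{\omega_s(\ell)}$, where $\omega_s=\zeta_K^{s_{t,K}}\cdots\zeta_1^{s_{t,1}}$. Outside, following $F_s$ from $f_\ell$ to the next entry $e_{\pi(\ell)}$ of gadget $t$ defines a permutation $\pi$ of $g_t$ that does not depend on $(s_{t,k})_k$. The cycles of $F_s$ meeting gadget $t$ correspond to the cycles of $\pi\omega_s$. By Lemma 8 we can choose $(s_{t,k})_k$ so that $\pi\omega_s$ is an $h$-cycle. The segments outside the gadget do not change and the paths inside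 still cover the gadget. So all cycles meeting gadget $t$ are replaced by a single cycle on the union of their vertex sets, and the other cycles are unchanged.

**Step 8: all gadgets in turn.** Do this successively for $t=1,\dots,m$. *Invariant: after step $t$, gadgets $1,\dots,t$ lie on one common cycle $C_t$.* This is clear for $t=1$. The line shared by $g_t$ and $g_{t+1}$ gives a block from an exit of gadget $t$ to an entry of gadget $t+1$, so $C_t$ meets gadget $t+1$. After step $t+1$, all of $V(C_t)$ and gadget $t+1$ lie on one cycle. After step $m$ all gadgets lie on one cycle. Since every cycle of $F_s$ meets a gadget, $F_s$ is a Hamilton cycle of $G$. This proves Theorem 1. $\blacksquare$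

## 13. Bottlenecks below the degree condition: proof of Theorem 2

**Step 1: typical degrees.** For $2\le i<n/2$ let $A_i=[i]$ and $H_i=\{i+1,\dots,2i-1\}\subseteq[n]$. We claim that a.a.s., for all $i$: $\deg_\Gamma(v,H_i)\ge|H_i|p-\frac\varepsilon2np$ for $v\in A_i$; $\deg_\Gamma(v,V\setminus A_i)\ge(n-i-1)p-\frac\varepsilon2np$ for $v\notin A_i$; and $\deg_\Gamma(v)\ge(1-\varepsilon)np$ for all $v$. Each is a lower-tail deviation of at least $\frac\varepsilon2np$ from the mean $\mu\le np$ of a binomial variable (in the last case the mean is $(n-1)p$ and the deviation $(\varepsilon n-1)p\ge\frac\varepsilon2np$ for large $n$). Such a deviation is impossible if it exceeds $\mu$. Otherwise Chernoff with $t=\varepsilon np/(2\mu)\le1$ bounds its probability by $2e^{-\varepsilon^2n^2p^2/(12\mu)}\le2e^{-\varepsilon^2np/12}$. There are $O(n^2)$ events, so $C'=48/\varepsilon^2$ suffices.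

**Step 2: the subgraph.** Given $(d_j)$ and $i$, delete from $\Gamma$ all edges inside $A_i$ and all edges between $A_i$ and $V\setminus(A_i\cup H_i)$, obtaining $G$. Then $A_i$ is independent in $G$ and $|N_G(A_i)|\le|H_i|=i-1<|A_i|$, so $G$ is not Hamiltonian, as explained in Section 2.

**Step 3: comparing degrees.** For large $n$, vertices of $A_i$ have degree at least $(i-1)p-\frac\varepsilon2np\ge(i-\varepsilon n)p$. Vertices outside $A_i\cup H_i$ lose only their edges to $A_i$, so they have degree at least $(n-i-1)p-\frac\varepsilon2np\ge(n-i-\varepsilon n)p$. The $i-1$ vertices of $H_i$ keep all their edges and have degree at least $(1-\varepsilon)np$. Note $i-\varepsilon n\le n-i-\varepsilon n\le(1-\varepsilon)n$. So all vertices have degree at least $(i-\varepsilon n)p$, at least $n-i$ of them have degree at least $(n-i-\varepsilon n)p$, and at least $i-1$ have degree at least $(1-\varepsilon)np$. Hence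
$$D_j\ge(i-\varepsilon n)p\ge d_i\ge d_j\ \ (j\le i),\qquad D_j\ge(n-i-\varepsilon n)p\ge d_{n-i+1}\ge d_j\ \ (i<j\le n-i+1),$$
and $D_j\ge(1-\varepsilon)np\ge d_j$ for $j\ge n-i+2$. $\square$
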